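\title{Polynomially large homogeneous boxes in 3-graphs of bounded $VC_1$-dimension}

\begin{abstract}
Let $\mathcal H$ be a 3-partite 3-graph all of whose link graphs have VC-dimension at most $k$. We prove that for every $\varepsilon\in(0,1)$ one can choose a fraction at least $c\varepsilon^C$ of each vertex class, with $c,C>0$ depending only on $k$, so that the chosen sets span edge density at most $\varepsilon$ or at least $1-\varepsilon$. This confirms a conjecture. We also prove a one-sided form: if $\mathcal H$ has density at least $\varepsilon$, the sets can be chosen to span density at least $1-\varepsilon$. For classes closed under induced sub-3-graphs, each of these properties characterizes bounded VC-dimension of the links.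
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{3-partite 3-graph} $\mathcal H=(X,Y,Z)$ consists of three finite nonempty vertex classes $X,Y,Z$ and a set of edges $E=E(\mathcal H)\subseteq X\times Y\times Z$. A \emph{box} is a triple $(X',Y',Z')$ of nonempty subsets of $X,Y,Z$, and its \emph{density} is
\[
d(X',Y',Z')=\frac{|E\cap(X'\times Y'\times Z')|}{|X'||Y'||Z'|}.
\]
The box is \emph{$\varepsilon$-sparse} if its density is at most $\varepsilon$, \emph{$\varepsilon$-full} if its density is at least $1-\varepsilon$, and \emph{$\varepsilon$-homogeneous} if it is one of the two. It is \emph{$\rho$-large} if $|X'|\ge\rho|X|$, $|Y'|\ge\rho|Y|$ and $|Z'|\ge\rho|Z|$. We ask how large a homogeneous box one can find. Random-like structure is an obstruction, since it keeps all large boxes at density near $\frac12$ (Section~\ref{sec:char} contains the computation). The hypothesis that excludes it is a bound on VC-dimension.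

Let $G$ be a bipartite graph. A set $S$ contained in one side is \emph{shattered} if for every $S'\subseteq S$ some vertex $w$ on the other side has $N(w)\cap S=S'$. The \emph{VC-dimension} of $G$ is the largest size of a shattered set. A shattered set sees every adjacency pattern, so a bound on the VC-dimension says that $G$ is nowhere as rich as a random graph. For a vertex $v$ of $\mathcal H$, the \emph{link} $L(v)$ is the bipartite graph between the other two vertex classes whose edges are the pairs that form an edge of $\mathcal H$ with $v$. We say that $\mathcal H$ has \emph{$VC_1$-dimension at most $k$} if $L(v)$ has VC-dimension at most $k$ for every $v\in X\cup Y\cup Z$. For example, let $X,Y,Z$ be copies of $\{1,\dots,n\}$ and let $(x,y,z)$ be an edge when $x+y\le z$. In each link the neighborhoods on either side are nested intervals, and a nested family cannot cut out both singletons of a 2-element set, so the $VC_1$-dimension is at most $1$.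

An \emph{equipartition of size $t$} of $\mathcal H$ consists of partitions $X=X_1\cup\dots\cup X_t$, $Y=Y_1\cup\dots\cup Y_t$, $Z=Z_1\cup\dots\cup Z_t$ into nonempty parts such that, within each vertex class, any two part sizes differ by at most one. It is \emph{$\varepsilon$-homogeneous} if all but at most $\varepsilon t^3$ of the boxes $(X_i,Y_j,Z_\ell)$ are $\varepsilon$-homogeneous. Gishboliner, Shapira and Wigderson proved that if $\mathcal H$ has $VC_1$-dimension at most $k$ and its vertex classes are sufficiently large in terms of $k$ and $\varepsilon$, then $\mathcal H$ has an $\varepsilon$-homogeneous equipartition of size $t\le 2^{c\varepsilon^{-C}}$, with $c,C>0$ depending only on $k$. A construction of Terry shows that an exponential bound on $t$ is best possible.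

Such a partition contains an $\varepsilon$-homogeneous box, because $\varepsilon t^3<t^3$, and this box is $\frac1{2t}$-large, because $\lfloor|X|/t\rfloor\ge|X|/(2t)$. So partitions yield a box of exponentially small relative size, and by Terry's construction they cannot be made to yield more. But one homogeneous box is much less to ask for than a partition into them, and for bipartite graphs a polynomial bound takes a few lines (Proposition~\ref{prop:graph}). The conjecture posed in \cite{notes} is that a 3-partite 3-graph of bounded $VC_1$-dimension always has an $\varepsilon$-homogeneous box of relative size polynomial in $\varepsilon$. Our first result confirms it.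

\begin{theorem}\label{thm:two}
For every $k$ there are $c,C>0$ such that for every 3-partite 3-graph $\mathcal H$ of $VC_1$-dimension at most $k$ and every $\varepsilon\in(0,1)$, there is a $c\varepsilon^C$-large $\varepsilon$-homogeneous box.
\end{theorem}

No lower bound on $|X|,|Y|,|Z|$ is needed. Theorem~\ref{thm:two} does not say which kind of box appears. The second result lets us choose the kind, provided the overall density permits it.

\begin{theorem}\label{thm:one}
For every $k$ there are $c,C>0$ such that for every 3-partite 3-graph $\mathcal H=(X,Y,Z)$ of $VC_1$-dimension at most $k$ and every $\varepsilon\in(0,1)$ the following hold. If $d(X,Y,Z)\ge\varepsilon$, there is a $c\varepsilon^C$-large $\varepsilon$-full box. If $d(X,Y,Z)\le1-\varepsilon$, there is a $c\varepsilon^C$-large $\varepsilon$-sparse box.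
\end{theorem}

Some density hypothesis is forced, since a $\rho$-large $\varepsilon$-full box makes $d(X,Y,Z)\ge(1-\varepsilon)\rho^3$. The dependence on $\varepsilon$ is forced too: if $E=X\times Y_1\times Z$ with $|Y_1|=\varepsilon|Y|$, all links have VC-dimension at most $1$, and a box has density $|Y'\cap Y_1|/|Y'|$, so every $\varepsilon$-full box has $|Y'|\le\frac{\varepsilon}{1-\varepsilon}|Y|$.

The third result is a converse. The \emph{induced sub-3-graph} on a box $(X',Y',Z')$ has these vertex classes and edge set $E\cap(X'\times Y'\times Z')$.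

\begin{theorem}\label{thm:char}
Let $\mathfrak H$ be a class of 3-partite 3-graphs closed under passing to induced sub-3-graphs on boxes. The following are equivalent.
\begin{enumerate}
\item[(a)] For some $k$, all members of $\mathfrak H$ have $VC_1$-dimension at most $k$.
\item[(b)] For some $c,C>0$, both assertions of Theorem~\ref{thm:one} hold for all members of $\mathfrak H$ and all $\varepsilon\in(0,1)$.
\item[(c)] For some $c,C>0$, every member of $\mathfrak H$ has a $c\varepsilon^C$-large $\varepsilon$-homogeneous box for every $\varepsilon\in(0,1)$.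
\item[(d)] For some $\varepsilon_0<\frac12$ and $c_0>0$, every member of $\mathfrak H$ has a $c_0$-large $\varepsilon_0$-homogeneous box.
\end{enumerate}
\end{theorem}

The proofs of Theorems~\ref{thm:two} and~\ref{thm:one} try to build a shattered set $\{z_1,\dots,z_{k+1}\}$ in the link of a vertex $x\in X$, one vertex $z_i$ at a time. The construction must fail, and where it fails it exhibits a homogeneous box. Theorem~\ref{thm:two} follows from Theorem~\ref{thm:one}, but we prove it first and directly, because the direct proof shows the method in its simplest form. Apart from the Sauer--Shelah lemma and Hoeffding's inequality the paper is self-contained.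

\section{Tools, and the case of bipartite graphs}\label{sec:tools}

Until Section~\ref{sec:char} we fix $k$ and a 3-partite 3-graph $\mathcal H=(X,Y,Z)$ of $VC_1$-dimension at most $k$; increasing $k$ if necessary, we take $k\ge1$. For $x\in X$, $z\in Z$ and nonempty $Y'\subseteq Y$ put
\[
N(x,z)=\{y\in Y:(x,y,z)\in E\},\qquad d_{Y'}(x,z)=\frac{|N(x,z)\cap Y'|}{|Y'|},\qquad K(\delta)=\Bigl(\frac{4k}{\delta}\Bigr)^{2k}.
\]
Thus $N(x,z)$ is the neighborhood of $x$ in $L(z)$ and also that of $z$ in $L(x)$. The bound ``VC-dimension at most $k$'' passes to induced subgraphs, since a set shattered in an induced subgraph is shattered in the whole graph. It also passes to the bipartite complement, since complementing replaces the trace $N(w)\cap S$ by $S\setminus N(w)$ and so preserves shattered sets.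

\subsection*{Keeping track of constants}
A \emph{monomial} in $t_1,\dots,t_p$ is an expression $c\,t_1^{C_1}\cdots t_p^{C_p}$ with $c\in(0,1]$ and integers $C_i\ge0$. For arguments in $(0,1]$ its value lies in $(0,1]$. Products of monomials are monomials, substituting monomials into a monomial gives a monomial, and $1/K(\delta)$ is a monomial in $\delta$. Finitely many monomials in $\varepsilon$ have a common lower bound $c\varepsilon^C$ with $C>0$: take the least coefficient and a positive integer $C$ no smaller than any exponent. Every parameter in the proofs of the theorems will be a monomial in $\varepsilon$ whose coefficient and exponent depend only on $k$.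

\subsection*{Elementary facts}
For finite sets $T,A,A'$,
\begin{equation}\label{eq:swap}
|T\cap A'|\ge|T\cap A|-|A\triangle A'|,\qquad |T\setminus A'|\ge|T\setminus A|-|A\triangle A'|.
\end{equation}

\begin{lemma}\label{lem:avg}
\begin{enumerate}
\item[(i)] If a function $f$ from a finite nonempty set to $[0,1]$ has average at least $\mu$, then $f\ge\mu/2$ on at least a $\mu/2$-fraction of the set.
\item[(ii)] Let $U,W$ be finite nonempty sets, let $U$ be partitioned into at most $K$ classes, and let $Q\subseteq U\times W$ satisfy $|Q|\ge\lambda|U||W|$ with $\lambda>0$. Then some class $P$ has $|P|\ge\frac{\lambda}{2K}|U|$ and $|Q\cap(P\times W)|\ge\frac\lambda2|P||W|$.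
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $p$ is the fraction in question, the average is at most $p+\mu/2$.

(ii) The classes of size less than $\frac{\lambda}{2K}|U|$ cover at most $\frac\lambda2|U|$ elements, so they account for at most $\frac\lambda2|U||W|$ pairs of $Q$. The remaining classes account for at least $\frac\lambda2|U||W|>0$ pairs, and this number is at least the sum of $\frac\lambda2|P||W|$ over these classes. So one of them has $|Q\cap(P\times W)|\ge\frac\lambda2|P||W|$.
\end{proof}

\subsection*{Partitions by neighborhoods}
The \emph{Sauer--Shelah lemma} states that if $\mathcal F$ is a family of subsets of a set with at most $t$ elements, and no $(k+1)$-element set $S$ has all its subsets of the form $F\cap S$ with $F\in\mathcal F$, then $|\mathcal F|\le\sum_{i\le k}\binom ti$. The sum is at most $(t+1)^k$, because a set of at most $k$ elements can be listed as a $k$-tuple padded with a blank symbol. The consequence we need is that up to small errors there are only polynomially many neighborhoods.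

\begin{lemma}\label{lem:part}
Let $G$ be a bipartite graph with sides $U,W$ and VC-dimension at most $k$, and let $\delta\in(0,1)$. Then $U$ has a partition into at most $K(\delta)$ classes such that $|N(u)\triangle N(u')|\le2\delta|W|$ whenever $u,u'$ lie in the same class.
\end{lemma}

\begin{proof}
Let $u_1,\dots,u_m\in U$ be a maximal family with $|N(u_i)\triangle N(u_j)|>\delta|W|$ for $i\ne j$. By maximality each $u\in U$ has $|N(u)\triangle N(u_i)|\le\delta|W|$ for some $i$; put $u$ in class $i$ for one such $i$. Since $A\triangle A'\subseteq(A\triangle A'')\cup(A''\triangle A')$, the classes have the required property. It remains to show $m\le K(\delta)$, and we may assume $m\ge2$.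

Let $T$ be the set of values of $t=\lceil\frac2\delta\ln m\rceil$ independent uniform points of $W$. For $i\ne j$, the traces $N(u_i)\cap T$ and $N(u_j)\cap T$ coincide only if all points avoid $N(u_i)\triangle N(u_j)$, which has probability at most $(1-\delta)^t\le e^{-\delta t}\le m^{-2}$. There are fewer than $m^2$ pairs, so for some outcome the $m$ traces are distinct. No $(k+1)$-subset of $W$ is shattered, so the Sauer--Shelah lemma gives
\[
m\le(t+1)^k\le\Bigl(\frac2\delta\ln m+2\Bigr)^k\le\Bigl(\frac2\delta(\ln m+1)\Bigr)^k.
\]
From $\ln s\le s-1$ with $s=m^{1/2k}$ we get $\ln m+1\le2k(m^{1/2k}-1)+1\le2km^{1/2k}$. Hence $m\le(4k/\delta)^km^{1/2}$, that is, $m\le K(\delta)$.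
\end{proof}

For graphs this lemma already gives the one-sided statement.

\begin{proposition}\label{prop:graph}
Let $G$ be a bipartite graph with sides $U,W$, VC-dimension at most $k$, and at least $\varepsilon|U||W|$ edges, where $\varepsilon\in(0,1)$. Then there are $U'\subseteq U$ and $W'\subseteq W$ with $|U'|\ge\frac{\varepsilon}{2K(\varepsilon^2/4)}|U|$ and $|W'|\ge\frac\varepsilon2|W|$ that span at least $(1-\varepsilon)|U'||W'|$ edges.
\end{proposition}

\begin{proof}
Partition $U$ by Lemma~\ref{lem:part} with $\delta=\varepsilon^2/4$. Lemma~\ref{lem:avg}(ii), applied to the edge set, gives a class $U'$ of the stated size whose vertices have average degree at least $\frac\varepsilon2|W|$. Pick $u\in U'$ of at least that degree and let $W'=N(u)$. Each $u'\in U'$ is adjacent to all but at most $2\delta|W|=\frac{\varepsilon^2}2|W|\le\varepsilon|W'|$ vertices of $W'$.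
\end{proof}

For a 3-graph, Proposition~\ref{prop:graph} applied to one link $L(z)$ produces a full box whose third part is the single vertex $z$. The partitions of $X$ coming from different links need not be related, and the common refinement of $s$ of them may have $K(\delta)^s$ classes. This is polynomial in $1/\delta$ only when $s$ is bounded in terms of $k$. The proofs below are arranged so that only boundedly many links are ever used along the way to a box.

Call a set $P\subseteq X$ \emph{$\delta$-coherent for $z\in Z$} if $|N(x,z)\triangle N(x',z)|\le2\delta|Y|$ for all $x,x'\in P$. Lemma~\ref{lem:part}, applied to $L(z)$ restricted to $X'$ and $Y$, partitions any nonempty $X'\subseteq X$ into at most $K(\delta)$ sets that are $\delta$-coherent for $z$.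

\section{Trees of bounded depth}\label{sec:trees}

A set $\{z_1,\dots,z_i\}$ is shattered in $L(x)$ when the sets $N(x,z_1),\dots,N(x,z_i)$ cut $Y$ into $2^i$ nonempty cells. We add the $z_j$ one at a time and cannot fix $x$ in advance. Instead we keep a set $X_i$ of candidates for $x$ that all cut $Y$ in nearly the same way, and we keep one family of model cells. A string $\tau\in\{0,1\}^i$ has entries $\tau_1,\dots,\tau_i$; appending a symbol gives $\tau0$ or $\tau1$; the empty string is $\emptyset$.

\begin{definition}\label{def:tree}
A \emph{$\delta$-tree of depth $i$} consists of a nonempty set $X_i\subseteq X$, vertices $z_1,\dots,z_i\in Z$, and \emph{cells} $Y_\tau\subseteq Y$ for $\tau\in\{0,1\}^i$, such that for all $x\in X_i$, all $\tau$ and all $j\le i$, at most $2\delta|Y|$ vertices $y\in Y_\tau$ have $\mathbf 1[(x,y,z_j)\in E]\ne\tau_j$. The tree is \emph{$\eta$-thick} if $|Y_\tau|\ge\eta|Y|$ for all $\tau$.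
\end{definition}

The choice $X_0=X$, $Y_\emptyset=Y$ is a $1$-thick $\delta$-tree of depth $0$ for every $\delta$.

\begin{lemma}[growth]\label{lem:grow}
Given a $\delta$-tree of depth $i$, let $z\in Z$, let $P\subseteq X_i$ be $\delta$-coherent for $z$, and let $u\in P$. Then $X_{i+1}=P$, $z_{i+1}=z$, $Y_{\tau1}=Y_\tau\cap N(u,z)$ and $Y_{\tau0}=Y_\tau\setminus N(u,z)$ define a $\delta$-tree of depth $i+1$.
\end{lemma}

\begin{proof}
For $j\le i$ the condition is inherited, as $X_{i+1}\subseteq X_i$ and $Y_{\tau0},Y_{\tau1}\subseteq Y_\tau$. For $j=i+1$ and $x\in P$, a vertex $y\in Y_{\tau1}$ with $(x,y,z)\notin E$ lies in $N(u,z)\setminus N(x,z)$, and a vertex $y\in Y_{\tau0}$ with $(x,y,z)\in E$ lies in $N(x,z)\setminus N(u,z)$. Each of these sets has at most $2\delta|Y|$ elements.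
\end{proof}

\begin{lemma}[depth bound]\label{lem:depth}
If $\eta>2\delta(k+1)$, there is no $\eta$-thick $\delta$-tree of depth $k+1$.
\end{lemma}

\begin{proof}
Suppose there is one, and fix $x\in X_{k+1}$. For each $\tau\in\{0,1\}^{k+1}$, at most $2\delta(k+1)|Y|<|Y_\tau|$ vertices $y\in Y_\tau$ have $\mathbf 1[(x,y,z_j)\in E]\ne\tau_j$ for some $j$. So there is $y_\tau\in Y_\tau$ with $\mathbf 1[(x,y_\tau,z_j)\in E]=\tau_j$ for all $j$. For $j\ne j'$, a string with $\tau_j\ne\tau_{j'}$ shows $z_j\ne z_{j'}$. The neighborhood of $y_\tau$ in $L(x)$ meets $S=\{z_1,\dots,z_{k+1}\}$ in $\{z_j:\tau_j=1\}$, so $S$ is a shattered set of size $k+1$ in $L(x)$, a contradiction.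
\end{proof}

To grow a thick tree we need a vertex $z$ and many $x\in X_i$ such that $N(x,z)$ \emph{splits every cell}: it contains a substantial part of each $Y_\tau$ and misses a substantial part. If no large box $(X'',Y_\tau,Z'')$ is homogeneous, then each of these $2\cdot2^i$ requirements holds for many pairs $(x,z)$. The difficulty is to satisfy all of them with the same pair. It arises already at depth $0$. Let $G$ be a bipartite graph between $X$ and $Z$ and let $(x,y,z)\in E$ exactly when $xz$ is an edge of $G$. Then $N(x,z)$ is always $Y$ or $\emptyset$, so no pair splits $Y$, whatever the density. A homogeneous box of this 3-graph is a homogeneous pair of sets in $G$, and to find one we must use that $G$ is the link of the vertices of $Y$. The next example shows how, in a setting without error terms.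

\begin{example}\label{ex:model}
Suppose that in each link $L(y)$, $y\in Y$, the vertices of $X$ have at most $K$ distinct neighborhoods. We claim that either some box $(X',Y,Z')$ with $|X'|\ge\frac\varepsilon{2K}|X|$ and $|Z'|\ge\frac\varepsilon2|Z|$ is $\varepsilon$-homogeneous, or some pair $(x,z)$ has $\emptyset\ne N(x,z)\ne Y$. If $d(X,Y,Z)\le\varepsilon$, the box $(X,Y,Z)$ works. Otherwise some link $L(y_1)$ has more than $\varepsilon|X||Z|$ edges. Group the vertices of $X$ by their neighborhood in $L(y_1)$. By Lemma~\ref{lem:avg}(ii), some group $X'$ has $|X'|\ge\frac\varepsilon{2K}|X|$ and common neighborhood $Z'$ with $|Z'|\ge\frac\varepsilon2|Z|$. Now \emph{every} pair in the rectangle $X'\times Z'$ has $y_1\in N(x,z)$, so the first requirement holds throughout. If $(X',Y,Z')$ is $\varepsilon$-full we are done. If not, some pair in the rectangle has $N(x,z)\ne Y$, and it meets both requirements.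
\end{example}

The link of one vertex $y_1$ upgrades ``holds for many pairs'' to ``holds on a large rectangle'', and inside that rectangle we can turn to the next requirement. Two things change in general. First, the cells must stay large, so $N(x,z)\ne\emptyset$ must become $d_Y(x,z)\ge b$. We choose $y_1$ at random: a pair with $d_Y(x,z)<b$ lies in $L(y_1)$ with probability less than $b$, so few such pairs are caught. Second, the rectangle is good only up to a fraction $\theta$ of exceptional pairs, and the next rectangle has relative size far below $\theta$, so it might consist entirely of exceptional pairs. We therefore never rely on an earlier rectangle to preserve a requirement: at each step we sample afresh one vertex for \emph{every} requirement collected so far.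

\section{Satisfying many constraints on a rectangle}\label{sec:constraints}

A \emph{constraint} is given by a nonempty set $Y'\subseteq Y$ and a sign. It is the function $f:X\times Z\to[0,1]$ defined by $f=d_{Y'}$ for sign $+$ and $f=1-d_{Y'}$ for sign $-$. For $y\in Y'$ let $L^f(y)$ be $L(y)$ if the sign is $+$ and its bipartite complement if the sign is $-$, viewed as a subset of $X\times Z$. In both cases $L^f(y)$ has VC-dimension at most $k$, and $f(x,z)$ is the fraction of $y\in Y'$ with $(x,z)\in L^f(y)$. The average of $d_{Y'}$ over $X''\times Z''$ is $d(X'',Y',Z'')$. Hence, if $f$ has average at most $\varepsilon$ over $X''\times Z''$, the box $(X'',Y',Z'')$ is $\varepsilon$-sparse for sign $+$ and $\varepsilon$-full for sign $-$.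

\begin{lemma}[from many pairs to almost all pairs]\label{lem:boost}
Let $f_1,\dots,f_q$ be constraints, $q\ge1$, let $a,\beta,\theta\in(0,1]$, and put
\[
b=\frac{\theta\beta a^q}{10},\qquad\omega=b\,K\Bigl(\frac b{8q}\Bigr)^{-q}.
\]
Let $X'\subseteq X$ and $Z'\subseteq Z$ be nonempty, and suppose that at least $\beta|X'||Z'|$ pairs in $X'\times Z'$ satisfy $f_i\ge a$ for all $i$. Then there are $X''\subseteq X'$ and $Z''\subseteq Z'$ with $|X''|\ge\omega|X'|$ and $|Z''|\ge\omega|Z'|$ such that all but at most $\theta|X''||Z''|$ pairs in $X''\times Z''$ satisfy $f_i\ge b$ for all $i$.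
\end{lemma}

\begin{proof}
Put $\vartheta=\theta/5$, $g_0=\beta a^q/2$, $\delta=b/(8q)$ and $M=|X'||Z'|$; note that $b=\vartheta g_0$. Let $B$ be the set of \emph{bad} pairs, those $(x,z)\in X'\times Z'$ with $f_i(x,z)<b$ for some $i$.

\emph{Step 1: a large graph with few bad edges.} Let $Y_i$ be the set defining $f_i$. Choose independent uniform $y_i\in Y_i$ for $i\le q$, and let
\[
G=(X'\times Z')\cap L^{f_1}(y_1)\cap\dots\cap L^{f_q}(y_q).
\]
A pair $(x,z)$ lies in $G$ with probability $\prod_if_i(x,z)$. This is at least $a^q$ for at least $\beta M$ pairs, and less than $b$ for each bad pair. So $\mathbb E|G|\ge2g_0M$ and $\mathbb E|G\cap B|\le bM=\vartheta g_0M$, and therefore $\mathbb E\bigl[|G|-\vartheta^{-1}|G\cap B|\bigr]\ge g_0M$. Fix an outcome with $|G|-\vartheta^{-1}|G\cap B|\ge g_0M$. Writing $g=|G|/M$, we have $g\ge g_0$ and $|G\cap B|\le\vartheta|G|$.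

\emph{Step 2: a rectangle almost contained in $G$.} For $x\in X'$ let $N_i(x)$ be the set of neighbors of $x$ in $Z'$ in the graph $L^{f_i}(y_i)$, and let $G(x)=\bigcap_iN_i(x)=\{z:(x,z)\in G\}$. Apply Lemma~\ref{lem:part} with parameter $\delta$ to each $L^{f_i}(y_i)$ restricted to $X'$ and $Z'$, and take the common refinement of the $q$ partitions of $X'$. It has at most $K(\delta)^q$ classes. Since $G(x)\triangle G(x')\subseteq\bigcup_i(N_i(x)\triangle N_i(x'))$, for $x,x'$ in one class
\begin{equation}\label{eq:close}
|G(x)\triangle G(x')|\le2q\delta|Z'|=\vartheta\,\frac{g_0}4|Z'|.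
\end{equation}
As in Proposition~\ref{prop:graph} we want a class that is large and has large degrees, but now it must also carry no more than its share of $G\cap B$. One potential function secures all three. For a class $P$ put
\[
\Phi(P)=|G\cap(P\times Z')|-\frac1{2\vartheta}|G\cap B\cap(P\times Z')|-\frac g4|P||Z'|.
\]
Then $\sum_P\Phi(P)=|G|-\frac1{2\vartheta}|G\cap B|-\frac14|G|\ge\frac14|G|$, so some class $P$ has $\Phi(P)\ge\frac14|G|K(\delta)^{-q}>0$. Dropping negative terms from $\Phi(P)$ gives three facts.
\begin{enumerate}
\item[(1)] $|P||Z'|\ge\Phi(P)\ge\frac{g_0}4K(\delta)^{-q}M$, so $|P|\ge\frac{g_0}4K(\delta)^{-q}|X'|$.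
\item[(2)] $\sum_{x\in P}|G(x)|\ge\frac g4|P||Z'|$, so some $x_P\in P$ has $|G(x_P)|\ge\frac{g_0}4|Z'|$.
\item[(3)] $|G\cap B\cap(P\times Z')|\le2\vartheta|G\cap(P\times Z')|$.
\end{enumerate}
Let $X''=P$ and $Z''=G(x_P)$. Since $\frac{g_0}4=\frac{5b}{4\theta}\ge b\ge\omega$, facts (1) and (2) give the size bounds. By \eqref{eq:close} and (2), every $x\in P$ has $|G(x)\triangle Z''|\le\vartheta|Z''|$. Hence at most $\vartheta|X''||Z''|$ pairs of $X''\times Z''$ lie outside $G$. Also $|G(x)|\le(1+\vartheta)|Z''|\le2|Z''|$ for $x\in P$, so (3) gives $|G\cap B\cap(P\times Z')|\le4\vartheta|X''||Z''|$. A bad pair of $X''\times Z''$ lies outside $G$ or in $G\cap B$, so there are at most $5\vartheta|X''||Z''|=\theta|X''||Z''|$ of them.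
\end{proof}

The lemma gives up a polynomial amount in the threshold, from $a$ to $b$. In exchange a single sample per constraint separates good pairs from bad ones, so only $q$ partitions are intersected and $\omega$ is a monomial in $a,\beta,\theta$.

We now add constraints one at a time, as in Example~\ref{ex:model}. The first $r$ constraints are assumed to be jointly satisfiable; the others are either won or produce a homogeneous box. Theorem~\ref{thm:two} uses $r=0$, and Theorem~\ref{thm:one} uses $r\ge1$.

\begin{lemma}[dichotomy]\label{lem:dich}
Let $0\le r\le m$ be integers, $\varepsilon\in(0,1)$ and $a,\beta\in(0,1]$. There are monomials $a_*,\omega_*$ in $\varepsilon,a,\beta$ (in $\varepsilon$ alone if $r=0$), with coefficients and exponents depending only on $k,r,m$, such that the following holds. Let $f_1,\dots,f_m$ be constraints, let $X'\subseteq X$ and $Z'\subseteq Z$ be nonempty, and, if $r\ge1$, suppose that at least $\beta|X'||Z'|$ pairs in $X'\times Z'$ satisfy $f_i\ge a$ for all $i\le r$. Then there are $X''\subseteq X'$ and $Z''\subseteq Z'$ with $|X''|\ge\omega_*|X'|$ and $|Z''|\ge\omega_*|Z'|$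 such that
\begin{enumerate}
\item[(A)] for some $i>r$ the average of $f_i$ over $X''\times Z''$ is at most $\varepsilon$, or
\item[(B)] at least half of the pairs in $X''\times Z''$ satisfy $f_i\ge a_*$ for all $i\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Define $a_r=\varepsilon/2$ if $r=0$ and $a_r=\varepsilon\beta a^r/40$ if $r\ge1$, and then $a_{j+1}=\varepsilon^2a_j^{\,j+1}/160$ for $r\le j<m$. All $a_j$ are at most $\varepsilon/2$. Put $\rho_0=1$ and $\rho_j=a_jK(a_j/(8j))^{-j}$ for $j\ge1$, and let $a_*=a_m$, $\omega_*=\rho_r\rho_{r+1}\cdots\rho_m$. These are monomials of the required kind.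

Suppose (A) holds for no pair of sets $X'',Z''$ of the required sizes. For $j=r,\dots,m$ we find $X^{(j)}\subseteq X'$ and $Z^{(j)}\subseteq Z'$, of relative sizes at least $\rho_r\cdots\rho_j\ge\omega_*$ in $X'$ and $Z'$, such that all but an $\frac\varepsilon4$-fraction of the pairs in $X^{(j)}\times Z^{(j)}$ satisfy $f_i\ge a_j$ for all $i\le j$. For $j=r=0$ take $X'$ and $Z'$; there is nothing to satisfy. For $j=r\ge1$ apply Lemma~\ref{lem:boost} with $q=r$ and $\theta=\varepsilon/4$; its outputs are $b=a_r$ and $\omega=\rho_r$.

Let $r\le j<m$. Since (A) fails for $X^{(j)},Z^{(j)}$, the average of $f_{j+1}$ over $X^{(j)}\times Z^{(j)}$ exceeds $\varepsilon$. By Lemma~\ref{lem:avg}(i), at least an $\frac\varepsilon2$-fraction of the pairs have $f_{j+1}\ge\frac\varepsilon2\ge a_j$. Removing the exceptional $\frac\varepsilon4$-fraction, at least an $\frac\varepsilon4$-fraction of the pairs satisfy $f_i\ge a_j$ for all $i\le j+1$. Lemma~\ref{lem:boost}, applied to $X^{(j)},Z^{(j)}$ with $q=j+1$, threshold $a_j$ and $\beta=\theta=\varepsilon/4$, has outputs $b=a_{j+1}$ and $\omega=\rho_{j+1}$, and it provides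 $X^{(j+1)},Z^{(j+1)}$. At $j=m$ we obtain (B), as $\frac\varepsilon4\le\frac12$.
\end{proof}

\section{Homogeneous boxes: proof of Theorem~\ref{thm:two}}\label{sec:two}

Let $\varepsilon\in(0,1)$. The conclusion of Lemma~\ref{lem:dich} remains true when $a_*$ and $\omega_*$ are decreased. So we may fix monomials $a_*,\omega_*$ in $\varepsilon$, depending only on $k$, that are valid for $r=0$ and each $m=2^{i+1}$ with $0\le i\le k$. Put
\[
\delta=\frac{a_*^{k+1}}{4(k+1)},\qquad\kappa=\frac{\omega_*}{2K(\delta)}.
\]
The threshold $a_*$ does not depend on $\delta$ or on the size of $X'$ in Lemma~\ref{lem:dich}, and this is what allows us to choose $\delta$ much smaller than the final thickness $a_*^{k+1}$.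

We claim: given an $a_*^i$-thick $\delta$-tree of depth $i\le k$ with $|X_i|\ge\kappa^i|X|$, there is either an $\varepsilon$-homogeneous box with parts of sizes at least $\omega_*\kappa^i|X|$, $a_*^i|Y|$, $\omega_*|Z|$, or an $a_*^{i+1}$-thick $\delta$-tree of depth $i+1$ with $|X_{i+1}|\ge\kappa^{i+1}|X|$.

Apply Lemma~\ref{lem:dich} with $r=0$ to $X_i$, $Z$ and the $2^{i+1}$ constraints $d_{Y_\tau}$, $1-d_{Y_\tau}$ for $\tau\in\{0,1\}^i$. In case (A), some box $(X'',Y_\tau,Z'')$ is $\varepsilon$-sparse or $\varepsilon$-full, and it has the stated sizes. In case (B), at least half of the pairs in $X''\times Z''$ satisfy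
\begin{equation}\label{eq:splitall}
a_*\le d_{Y_\tau}(x,z)\le1-a_*\qquad\text{for all }\tau\in\{0,1\}^i.
\end{equation}
By averaging over $Z''$, there is $z\in Z''$ such that \eqref{eq:splitall} holds for at least half of the $x\in X''$. Partition the set of these $x$ into at most $K(\delta)$ sets that are $\delta$-coherent for $z$, and let $P$ be the largest. Then $|P|\ge\frac{|X''|}{2K(\delta)}\ge\kappa|X_i|$. Take any $u\in P$ and grow the tree by Lemma~\ref{lem:grow}. By \eqref{eq:splitall} for $x=u$, both $Y_\tau\cap N(u,z)$ and $Y_\tau\setminus N(u,z)$ have size at least $a_*|Y_\tau|\ge a_*^{i+1}|Y|$. This proves the claim.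

Start from the tree of depth $0$ and apply the claim repeatedly. An $a_*^{k+1}$-thick $\delta$-tree of depth $k+1$ is excluded by Lemma~\ref{lem:depth}, because $2\delta(k+1)=\frac12a_*^{k+1}$. So at some depth $i\le k$ we obtain an $\varepsilon$-homogeneous box with parts of relative sizes at least $\omega_*\kappa^k$, $a_*^k$, $\omega_*$. These are monomials in $\varepsilon$ depending only on $k$, and Theorem~\ref{thm:two} follows. \hfill$\square$

\medskip
Each family of links plays one role. The links $L(y)$ produce the rectangles in Lemma~\ref{lem:boost}, the links $L(z)$ produce the coherent sets $P$, and one link $L(x)$ bounds the depth. Remark~\ref{rem:three} shows that none of the three hypotheses can be dropped.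

\section{Full boxes: proof of Theorem~\ref{thm:one}}\label{sec:one}

Replacing $E$ by $(X\times Y\times Z)\setminus E$ complements every link, preserves the bound on the $VC_1$-dimension, and replaces each density $d$ by $1-d$. So it suffices to prove the first assertion: density at least $\varepsilon$ yields a large $\varepsilon$-full box.

A sparse box is now of no use, so in Lemma~\ref{lem:dich} only constraints of sign $-$ may lead to (A). The constraints $d_{Y_\tau}$ must be among the first $r$, and so we must maintain, along the tree, many pairs $(x,w)\in X_i\times Z$ for which $N(x,w)$ is dense in every cell. A vertex $z$ that splits all cells need not preserve this. Take $E=X\times Y_1\times Z$ with $|Y_1|=\frac12|Y|$: every $z$ splits $Y$ into $Y_1$ and $Y\setminus Y_1$, and the second cell meets no edge. The full box $(X,Y_1,Z)$ becomes visible only when we look inside a neighborhood $N(x,w)=Y_1$. So we ask $z$ to split not only the cells but their intersections with $N(x,w)$. Then $w$ is a witness that both new cells are dense.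

Given nonempty $Y_1,\dots,Y_r\subseteq Y$ and $\nu>0$, call $(x,w,z)\in X\times Z\times Z$ a \emph{$\nu$-split triple}, with \emph{witness} $w$ and \emph{splitter} $z$, if for all $l\le r$
\begin{equation}\label{eq:split}
|N(x,w)\cap N(x,z)\cap Y_l|\ge\nu|Y_l|,\qquad|(N(x,w)\setminus N(x,z))\cap Y_l|\ge\nu|Y_l|.
\end{equation}
To find such triples we fix the witness and vary the splitter; to grow the tree we fix the splitter and vary the witness. Counting triples connects the two.

\begin{lemma}\label{lem:triples}
Let $r\ge1$, $\varepsilon\in(0,1)$ and $\alpha,\beta,\eta\in(0,1]$. There are monomials $\sigma,\lambda,\nu$ in $\varepsilon,\alpha,\beta,\eta$, with coefficients and exponents depending only on $k$ and $r$, such that the following holds. Let $X'\subseteq X$ be nonempty, let $Y_1,\dots,Y_r\subseteq Y$ satisfy $|Y_l|\ge\eta|Y|$, and suppose that at least $\beta|X'||Z|$ pairs in $X'\times Z$ satisfy $d_{Y_l}\ge\alpha$ for all $l$. Then either there is an $\varepsilon$-full box with parts of sizes at least $\sigma|X'|$, $\sigma|Y|$, $\sigma|Z|$, or $X'\times Z\times Z$ contains at least $\lambda|X'||Z|^2$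 triples that are $\nu$-split.
\end{lemma}

\begin{proof}
Let $\gamma=\frac12(\beta\alpha^r)^2$. Let $a_*,\omega_*$ be given by Lemma~\ref{lem:dich} for this $r$, $m=2r$, threshold $a=\gamma/2$ and fraction $\gamma/4$. Put
\[
\delta'=\frac{a_*\gamma\eta}4,\qquad\nu=\frac{a_*\gamma}2,\qquad\sigma=\frac{\omega_*\gamma\eta}{4K(\delta')},\qquad\lambda=\frac{\omega_*^2\gamma^2}{16K(\delta')}.
\]
Since $\eta|Y|\le|Y_l|$, we have
\begin{equation}\label{eq:err}
2\delta'|Y|\le\nu|Y_l|\le\tfrac\gamma2|Y_l|\qquad\text{for all }l.
\end{equation}

\emph{Step 1: many triples satisfy the first half of \eqref{eq:split}.} We shall apply Lemma~\ref{lem:dich} inside the neighborhood of a witness $w$, and its hypothesis requires many $(x,z)$ for which $N(x,z)$ overlaps $N(x,w)$ in every $Y_l$. Let $D$ be the set of $(x,w,z)\in X'\times Z\times Z$ with $|N(x,w)\cap N(x,z)\cap Y_l|\ge\gamma|Y_l|$ for all $l$. Choose $x\in X'$, $y_l\in Y_l$ for $l\le r$, and $w,z\in Z$ uniformly and independently. Let $p=p(x,y_1,\dots,y_r)$ be the fraction of vertices $v\in Z$ with $(x,y_l,v)\in E$ for all $l$. Then $\mathbb E\,p$ is the probability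 that $y_l\in N(x,z)$ for all $l$, and $\mathbb E\,p^2$ is the probability that $y_l\in N(x,w)\cap N(x,z)$ for all $l$. Conditioning on $(x,z)$ in the first case and on $(x,w,z)$ in the second,
\[
\mathbb E\,p=\mathbb E\prod_ld_{Y_l}(x,z)\ge\beta\alpha^r,\qquad\mathbb E\,p^2=\mathbb E\prod_l\frac{|N(x,w)\cap N(x,z)\cap Y_l|}{|Y_l|}\le\Pr[D]+\gamma,
\]
where the last product is at most $1$ on $D$ and less than $\gamma$ off $D$. By the Cauchy--Schwarz inequality $2\gamma\le(\mathbb E\,p)^2\le\mathbb E\,p^2$, so $\Pr[D]\ge\gamma$. For $w\in Z$ let $D_w=\{(x,z):(x,w,z)\in D\}$, and let $W$ be the set of $w$ with $|D_w|\ge\frac\gamma2|X'||Z|$. By Lemma~\ref{lem:avg}(i), $|W|\ge\frac\gamma2|Z|$.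

\emph{Step 2: inside the neighborhood of one witness.} Fix $w\in W$. The sets $N(x,w)\cap Y_l$ depend on $x$, whereas a constraint needs a fixed set, so we pass to vertices $x$ for which they nearly agree. Partition $X'$ into at most $K(\delta')$ sets that are $\delta'$-coherent for $w$. By Lemma~\ref{lem:avg}(ii), one of them, $P$, has $|P|\ge\frac\gamma{4K(\delta')}|X'|$ and $|D_w\cap(P\times Z)|\ge\frac\gamma4|P||Z|$. Pick $u\in P$ with $(u,z)\in D_w$ for some $z$, and let $Y_l'=Y_l\cap N(u,w)$. The definition of $D$ gives $|Y_l'|\ge\gamma|Y_l|\ge\gamma\eta|Y|$. For $(x,z)\in D_w$ with $x\in P$, \eqref{eq:swap} with $T=N(x,z)\cap Y_l$ and \eqref{eq:err} give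
\[
|N(x,z)\cap Y_l'|\ge|N(x,w)\cap N(x,z)\cap Y_l|-2\delta'|Y|\ge\gamma|Y_l|-\tfrac\gamma2|Y_l|\ge\tfrac\gamma2|Y_l'|.
\]
So at least $\frac\gamma4|P||Z|$ pairs in $P\times Z$ satisfy $d_{Y_l'}\ge\frac\gamma2$ for all $l$, and Lemma~\ref{lem:dich} applies to $P$, $Z$ and the constraints $f_l=d_{Y_l'}$, $f_{r+l}=1-d_{Y_l'}$ for $l\le r$.

In case (A) the constraint with small average has index above $r$ and hence sign $-$. So some box $(X'',Y_l',Z'')$ is $\varepsilon$-full, with parts of sizes at least $\frac{\omega_*\gamma}{4K(\delta')}|X'|$, $\gamma\eta|Y|$, $\omega_*|Z|$. Each of the three coefficients is at least $\sigma$, so the first alternative holds.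

In case (B) at least $\frac12\omega_*^2|P||Z|$ pairs $(x,z)\in P\times Z$ satisfy $a_*\le d_{Y_l'}(x,z)\le1-a_*$ for all $l$. For such a pair, both $N(x,z)\cap Y_l'$ and $Y_l'\setminus N(x,z)$ have size at least $a_*|Y_l'|\ge a_*\gamma|Y_l|=2\nu|Y_l|$. We replace $N(u,w)$ by $N(x,w)$, using \eqref{eq:swap} with $T=Y_l\cap N(x,z)$ and with $T=Y_l\setminus N(x,z)$, and then \eqref{eq:err}:
\begin{align*}
|N(x,w)\cap N(x,z)\cap Y_l|&\ge|N(x,z)\cap Y_l'|-2\delta'|Y|\ge\nu|Y_l|,\\
|(N(x,w)\setminus N(x,z))\cap Y_l|&\ge|Y_l'\setminus N(x,z)|-2\delta'|Y|\ge\nu|Y_l|.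
\end{align*}
Thus $(x,w,z)$ is $\nu$-split.

\emph{Step 3: counting.} If no $w\in W$ leads to (A), each $w\in W$ is the witness of at least $\frac{\omega_*^2}2\cdot\frac\gamma{4K(\delta')}|X'||Z|$ split triples. Multiplying by $|W|\ge\frac\gamma2|Z|$ gives at least $\lambda|X'||Z|^2$ triples.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $\varepsilon\in(0,1)$ and $d(X,Y,Z)\ge\varepsilon$. Put $\alpha_0=\beta_0=\varepsilon/2$ and $\eta_0=1$. For $i=0,\dots,k$ let $\sigma_i,\lambda_i,\nu_i$ be given by Lemma~\ref{lem:triples} for $r=2^i$ and $\alpha_i,\beta_i,\eta_i$, and set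
\[
\alpha_{i+1}=\nu_i/2,\qquad\beta_{i+1}=\lambda_i/2,\qquad\eta_{i+1}=\nu_i\eta_i.
\]
Finally put $\delta=\eta_{k+1}/(4(k+1))$. All these are monomials in $\varepsilon$ depending only on $k$. As $\eta_0\ge\eta_1\ge\dots\ge\eta_{k+1}$, we have $2\delta\le\frac12\eta_{i+1}=\frac12\nu_i\eta_i$ for all $i\le k$.

Call a $\delta$-tree of depth $i$ \emph{witnessed} if it is $\eta_i$-thick and at least $\beta_i|X_i||Z|$ pairs $(x,w)\in X_i\times Z$ satisfy $d_{Y_\tau}(x,w)\ge\alpha_i$ for all $\tau\in\{0,1\}^i$. The tree $X_0=X$, $Y_\emptyset=Y$ is witnessed by Lemma~\ref{lem:avg}(i), because $d_Y$ has average $d(X,Y,Z)\ge\varepsilon$ over $X\times Z$.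

Given a witnessed tree of depth $i\le k$, apply Lemma~\ref{lem:triples} to $X_i$ and the cells $Y_\tau$. If it yields an $\varepsilon$-full box, stop. Otherwise there are at least $\lambda_i|X_i||Z|^2$ triples that are $\nu_i$-split for the cells, so for some splitter $z\in Z$ the set $Q$ of pairs $(x,w)\in X_i\times Z$ with $(x,w,z)$ split has $|Q|\ge\lambda_i|X_i||Z|$. Partition $X_i$ into at most $K(\delta)$ sets that are $\delta$-coherent for $z$. By Lemma~\ref{lem:avg}(ii), one of them, $P$, has
\[
|P|\ge\frac{\lambda_i}{2K(\delta)}|X_i|,\qquad|Q\cap(P\times Z)|\ge\beta_{i+1}|P||Z|.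
\]
Pick $u\in P$ with $(u,w)\in Q$ for some $w$, and grow the tree by Lemma~\ref{lem:grow} with $z$, $P$ and $u$. We check that the new tree is witnessed.

The sets in \eqref{eq:split} for the triple $(u,w,z)$ and the cell $Y_\tau$ are contained in $Y_{\tau1}$ and $Y_{\tau0}$ respectively. So $|Y_{\tau1}|,|Y_{\tau0}|\ge\nu_i|Y_\tau|\ge\eta_{i+1}|Y|$. Next let $(x,w)\in Q$ with $x\in P$. We have $|N(x,z)\triangle N(u,z)|\le2\delta|Y|\le\frac12\nu_i\eta_i|Y|\le\frac{\nu_i}2|Y_\tau|$. The two inequalities \eqref{eq:swap} with $T=N(x,w)\cap Y_\tau$, $A=N(x,z)$, $A'=N(u,z)$, together with \eqref{eq:split}, give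
\begin{align*}
|N(x,w)\cap Y_{\tau1}|&\ge|N(x,w)\cap N(x,z)\cap Y_\tau|-\tfrac{\nu_i}2|Y_\tau|\ge\tfrac{\nu_i}2|Y_\tau|\ge\alpha_{i+1}|Y_{\tau1}|,\\
|N(x,w)\cap Y_{\tau0}|&\ge|(N(x,w)\setminus N(x,z))\cap Y_\tau|-\tfrac{\nu_i}2|Y_\tau|\ge\tfrac{\nu_i}2|Y_\tau|\ge\alpha_{i+1}|Y_{\tau0}|.
\end{align*}
This holds for at least $\beta_{i+1}|X_{i+1}||Z|$ pairs $(x,w)$, so the new tree is witnessed.

A witnessed tree of depth $k+1$ is $\eta_{k+1}$-thick, and $2\delta(k+1)=\frac12\eta_{k+1}$, so Lemma~\ref{lem:depth} excludes it. Hence the process stops at some depth $i\le k$ with an $\varepsilon$-full box whose parts have relative sizes at least $\sigma_i\prod_{j<i}\frac{\lambda_j}{2K(\delta)}$, $\sigma_i$, $\sigma_i$. As $i$ ranges over $0,\dots,k$ these are finitely many monomials in $\varepsilon$ depending only on $k$, so they have a common lower bound $c\varepsilon^C$.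
\end{proof}

\section{Hereditary classes: proof of Theorem~\ref{thm:char}}\label{sec:char}

The implication (a)$\Rightarrow$(b) is Theorem~\ref{thm:one}. For (b)$\Rightarrow$(c), replace $c$ by $\min(c,1)$. If $d(X,Y,Z)\ge\varepsilon$, then (b) gives a $c\varepsilon^C$-large $\varepsilon$-full box; otherwise $(X,Y,Z)$ itself is $\varepsilon$-sparse and $1$-large. For (c)$\Rightarrow$(d) take $\varepsilon_0=\frac14$ and $c_0=c4^{-C}$.

It remains to prove (d)$\Rightarrow$(a). The point is that a link which shatters an $n$-element set contains a typical random $n\times n$ bipartite graph as an induced subgraph. We use \emph{Hoeffding's inequality}: if $\xi_1,\dots,\xi_M$ are independent random variables with values in $[0,1]$, $\bar\xi$ is their average and $t>0$, then $\Pr[|\bar\xi-\mathbb E\bar\xi|\ge t]\le2e^{-2t^2M}$.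

\begin{lemma}\label{lem:random}
Let $\varepsilon_0<\frac12$ and $c_0>0$. For all large $n$ there is a bipartite graph $G$ with sides $S,R$ of size $n$ such that the vertices of $R$ have pairwise distinct neighborhoods, and for all $S'\subseteq S$, $R'\subseteq R$ with $|S'|,|R'|\ge c_0n$ the edge density between $S'$ and $R'$ lies strictly between $\varepsilon_0$ and $1-\varepsilon_0$.
\end{lemma}

\begin{proof}
Make each pair an edge independently with probability $\frac12$. Two given vertices of $R$ have the same neighborhood with probability $2^{-n}$, so the first property fails with probability at most $n^22^{-n}$. For given $S',R'$, the density is the average of $M=|S'||R'|\ge c_0^2n^2$ independent indicators of mean $\frac12$, and it leaves the open interval only if it deviates from $\frac12$ by at least $t=\frac12-\varepsilon_0>0$. There are at most $4^n$ choices of $(S',R')$, so the second property fails with probability at most $4^n\cdot2e^{-2t^2c_0^2n^2}$. Both bounds tend to $0$.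
\end{proof}

Suppose (d) holds with $\varepsilon_0,c_0$ but (a) fails. Fix $n$ and $G$ as in Lemma~\ref{lem:random}. Some $\mathcal H\in\mathfrak H$ has a vertex $v$ whose link has VC-dimension at least $n$. Subsets of shattered sets are shattered, so $L(v)$ shatters a set of exactly $n$ vertices, which we identify with $S$. The argument does not depend on which classes contain $v$ and $S$; say $v\in X$ and $S\subseteq Y$. For each $\rho\in R$ choose $w_\rho\in Z$ whose neighborhood in $L(v)$ meets $S$ exactly in $N_G(\rho)$. The $w_\rho$ are distinct because the sets $N_G(\rho)$ are. Identify $\rho$ with $w_\rho$. The induced sub-3-graph on $(\{v\},S,R)$ belongs to $\mathfrak H$, and its edges are the triples $(v,s,\rho)$ with $s\rho$ an edge of $G$; call it $\{v\}\times G$. A $c_0$-large box of $\{v\}\times G$ has the form $(\{v\},S',R')$ with $|S'|,|R'|\ge c_0n$, and its density is that of $G$ between $S'$ and $R'$. So no $c_0$-large box is $\varepsilon_0$-homogeneous, contradicting (d). \hfill$\square$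

\begin{remark}\label{rem:three}
The bound on the VC-dimension of links cannot be dropped for any one of the three vertex classes. In $\{v\}\times G$, the link of a vertex other than $v$ has $\{v\}$ as one side. A shattered subset of that side has at most one element, and on the other side only the empty set is shattered, since a single vertex $v$ provides a single trace. So all links except $L(v)$ have VC-dimension at most $1$, yet for $G$ as in Lemma~\ref{lem:random} there is no $c_0$-large $\varepsilon_0$-homogeneous box. The vertex $v$ may be placed in any class.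
\end{remark}

\begin{remark}
Closure under induced sub-3-graphs was used only for (d)$\Rightarrow$(a), and there it is needed. Consider the class of all $\mathcal H$ with $X=\{v,v'\}$ in which $v'$ lies in no edge. The box $(\{v'\},Y,Z)$ is $\frac12$-large and has density $0$, so (c) and (d) hold, while $L(v)$ is an arbitrary bipartite graph.
\end{remark}

\begin{thebibliography}{9}
\bibitem{notes} \emph{Removal Lemmas: Summer School 2025}, \texttt{https://www.ibs.re.kr/\allowbreak ecopro/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2025/08/\allowbreak IBS\_2025Summer\_removal\_lemma.pdf}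
\end{thebibliography}
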